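\title{A filtration on Chow groups defined by correspondences is not multiplicative}

\begin{abstract}
For a smooth complex projective variety $X$, let $\mathcal F^\nu \mathrm{CH}^r(X)$ be the space of cycle classes with rational coefficients that are killed by every correspondence into a Chow group of codimension less than $\nu$. We disprove the conjecture that $\mathcal F^{\nu_1}\cdot\mathcal F^{\nu_2}\subset\mathcal F^{\nu_1+\nu_2}$. A counterexample with $(\nu_1,\nu_2)=(2,1)$ exists on the threefold $S\times C$, where $S$ is a surface with $q=0$ and $p_g>0$, for instance a smooth quartic in $\mathbb P^3$, and $C$ is a very general member of a Lefschetz pencil of hyperplane sections of $S$. The inclusion $\mathcal F^{\nu_1}\cdot\mathcal F^{\nu_2}\subset\mathcal F^{\max(\nu_1,\nu_2)}$ always holds; products of homologically trivial cycles lie in $\mathcal F^2$; the conjecture fails for $(2,1)$ and $(2,2)$ in all codimensions in which both factors can be nonzero; and it holds on $S\times C$ when $q(S)=0$ and $\mathrm{CH}_0(S)=\mathbb Q$.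
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $X$, $Y$, $V$, $W$ denote smooth, projective, connected varieties over $\mathbb C$, and $d_X=\dim X$. We write $\mathrm{CH}^r(X)$ for the Chow group of codimension-$r$ cycles modulo rational equivalence, \emph{tensored with $\mathbb Q$}, and $\xi\cdot\eta$ for the intersection product. A class $w\in \mathrm{CH}^m(X\times Y)$ is called a correspondence; it induces maps
\[
w_*\colon \mathrm{CH}^r(X)\to \mathrm{CH}^{r+m-d_X}(Y),\qquad w_*\xi=\mathrm{pr}_{Y*}\bigl(w\cdot \mathrm{pr}_X^*\xi\bigr).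
\]
When $m=d_X-r+k$ we say that $w$ is a correspondence \emph{from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^k(Y)$}. For an integer $\nu\ge0$, let
\[
\mathcal F^\nu \mathrm{CH}^r(X)\subset \mathrm{CH}^r(X)
\]
be the subspace of those $\xi$ such that $w_*\xi=0$ for every $Y$, every $k$ with $0\le k<\nu$, and every correspondence $w$ from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^k(Y)$. This is a decreasing filtration with $\mathcal F^0\mathrm{CH}^r(X)=\mathrm{CH}^r(X)$.

The filtration measures how far one has to go in codimension before a cycle becomes visible. Its two ends are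
\begin{equation}\label{eq:ends}
\mathcal F^1\mathrm{CH}^r(X)=\mathrm{CH}^r_{\mathrm{num}}(X),\qquad\qquad \mathcal F^\nu \mathrm{CH}^r(X)=0\quad\text{for }\nu>r,
\end{equation}
where $\mathrm{CH}^r_{\mathrm{num}}(X)$ consists of the numerically trivial classes, those with $\deg(\xi\cdot\alpha)=0$ for all $\alpha\in \mathrm{CH}^{d_X-r}(X)$. Indeed, a correspondence $w$ into $\mathrm{CH}^0(Y)=\mathbb Q\,[Y]$ sends $\xi$ to $\deg(\xi\cdot w|_{X\times\{y\}})\,[Y]$, and every $\alpha$ occurs as such a restriction, for $w=\alpha\times Y$; and the diagonal of $X$ is a correspondence from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^r(X)$ that kills only $0$. So a nonzero $\xi\in \mathrm{CH}^r(X)$ has a \emph{level} between $0$ and $r$: the largest $\nu$ with $\xi\in\mathcal F^\nu$, which is also the smallest $k$ such that some correspondence into some $\mathrm{CH}^k(Y)$ does not kill $\xi$. On a curve $C$, a divisor class has level $0$ if its degree is nonzero and level $1$ if it is a nonzero element of $\mathrm{Pic}^0(C)\otimes\mathbb Q$.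

It is natural to ask whether levels add up under products, as orders of vanishing do, so that the graded pieces of the filtration form a graded ring. This is the conjecture posed in \cite{Nori}.

\medskip
\noindent\textbf{Conjecture.} \emph{For every $X$ and all $\nu_1,\nu_2,r_1,r_2\ge0$,}
\begin{equation}\label{eq:conj}
\mathcal F^{\nu_1}\mathrm{CH}^{r_1}(X)\cdot\mathcal F^{\nu_2}\mathrm{CH}^{r_2}(X)\subset \mathcal F^{\nu_1+\nu_2}\mathrm{CH}^{r_1+r_2}(X).
\end{equation}
\medskip

The simplest cases support this guess. The inclusion holds when $\nu_1$ or $\nu_2$ is zero, and a product of two homologically trivial cycles, such as $D_1\times D_2$ for divisors of degree zero on two curves, does lie in $\mathcal F^2$ (Theorem~\ref{thm:B} below). The next case, $(\nu_1,\nu_2)=(2,1)$, fails.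

To state the counterexample, let $S\subset\mathbb P^n$ be a smooth projective surface with $q(S)=\dim H^1(S,\mathcal O_S)=0$ and $p_g(S)=\dim H^0(S,K_S)>0$. Any smooth quartic in $\mathbb P^3$ will do: it has $H^1(S,\mathbb Q)=0$ by the Lefschetz hyperplane theorem and trivial canonical bundle by adjunction. Let $\{C_t\}_{t\in\mathbb P^1}$ be a Lefschetz pencil of hyperplane sections of $S$ (the definition is recalled in Section~\ref{sec:tools}), and let $b$ be a base point of the pencil, so that $b\in C_t$ for all $t$. Since $q(S)=0$, we have $\mathrm{CH}^1(S)=\mathrm{Pic}(S)_{\mathbb Q}=\mathrm{NS}(S)_{\mathbb Q}$, and the intersection form on this space is nondegenerate by the Hodge index theorem. Let $(L_i)$ be a basis and $(L_i^*)$ the dual basis, so $(L_i^*\cdot L_k)=\delta_{ik}$. Fix a point $o\in S$. For a smooth curve $j\colon C\hookrightarrow S$ let $\Gamma=\{(j(c),c)\}\subset S\times C$, and put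
\begin{equation}\label{eq:xi}
\xi_C=\Gamma-o\times C-\sum_i L_i^*\times j^*L_i\ \in \mathrm{CH}^2(S\times C).
\end{equation}

\begin{theorem}\label{thm:A}
For all but countably many $t$, with $C=C_t$ and $X=S\times C$, we have $\xi_C\in\mathcal F^2\mathrm{CH}^2(X)$, and there is $D\in \mathrm{Pic}^0(C)$ with $\mathrm{pr}_C^*D\in\mathcal F^1\mathrm{CH}^1(X)$ and $\xi_C\cdot \mathrm{pr}_C^*D\notin\mathcal F^3\mathrm{CH}^3(X)$.
\end{theorem}

Thus \eqref{eq:conj} fails for $(\nu_1,r_1,\nu_2,r_2)=(2,2,1,1)$ on a threefold. The second theorem describes what survives and how far the failure extends.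

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] For every $X$, $\mathcal F^{\nu_1}\mathrm{CH}^{r_1}(X)\cdot\mathcal F^{\nu_2}\mathrm{CH}^{r_2}(X)\subset\mathcal F^{\max(\nu_1,\nu_2)}\mathrm{CH}^{r_1+r_2}(X)$. So \eqref{eq:conj} holds if $\nu_1\nu_2=0$.
\item[(2)] If $\xi_1,\xi_2$ are homologically trivial, then $\xi_1\cdot\xi_2\in\mathcal F^2$. So the case $\nu_1=\nu_2=1$ of \eqref{eq:conj} holds on every $X$ on which numerical and homological equivalence agree.
\item[(3)] For $(\nu_1,\nu_2)=(2,1)$, the inclusion \eqref{eq:conj} fails, for suitable $X$, for every $r_1\ge2$, $r_2\ge1$. For $(\nu_1,\nu_2)=(2,2)$ it fails for every $r_1,r_2\ge2$. These ranges are sharp, since $\mathcal F^\nu \mathrm{CH}^r=0$ for $\nu>r$. In particular the exponent $\max(\nu_1,\nu_2)$ in \textup{(1)} is optimal for $(2,1)$.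
\item[(4)] For every $m\ge1$ there are a smooth projective $X$, a class $\xi\in\mathcal F^2\mathrm{CH}^2(X)$ and classes $D_1,\dots,D_m\in\mathcal F^1\mathrm{CH}^1(X)$ with $\xi\cdot D_1\cdots D_m\notin\mathcal F^{m+2}\mathrm{CH}^{m+2}(X)$.
\end{enumerate}
\end{theorem}

We do not decide other pairs, such as $(\nu_1,\nu_2)=(3,1)$. The third theorem is a partial converse to Theorem~\ref{thm:A}: when the zero-cycles of $S$ are trivial, no counterexample lives on $S\times C$. The condition $\mathrm{CH}_0(S)=\mathbb Q$ means that the degree map on $\mathrm{CH}_0(S)=\mathrm{CH}^2(S)$ is injective; by Bloch's conjecture, the hypotheses of the theorem should be equivalent to $q(S)=p_g(S)=0$.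

\begin{theorem}\label{thm:C}
Let $S$ be a smooth projective surface with $q(S)=0$ and $\mathrm{CH}_0(S)=\mathbb Q$. Then for every smooth projective curve $C$ we have $\mathcal F^\nu \mathrm{CH}^r(S\times C)=0$ for all $\nu\ge2$ and all $r$, and \eqref{eq:conj} holds on $S\times C$.
\end{theorem}

After the standard facts (Section~\ref{sec:tools}) and the formal properties of the filtration (Section~\ref{sec:formal}), Section~\ref{sec:idea} shows on a quartic surface how the cycle $\xi_C$ is found. Two inputs are then missing: a vanishing statement for morphisms of Hodge structures (Section~\ref{sec:hodge}) and a nonvanishing statement for zero-cycles (Section~\ref{sec:zero}). The theorems are completed in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}.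

\section{Standard facts}\label{sec:tools}

\subsection*{Correspondences}
For $v\in \mathrm{CH}^*(X\times X')$ and $w\in \mathrm{CH}^*(X'\times Y)$, the class $w\circ v=\mathrm{pr}_{13*}(\mathrm{pr}_{12}^*v\cdot \mathrm{pr}_{23}^*w)$ on $X\times Y$ satisfies $(w\circ v)_*=w_*v_*$. For a morphism $f\colon X\to Y$, the graph $\Gamma_f\subset X\times Y$ induces $f_*$, and its transpose in $Y\times X$ induces $f^*$. If $\Delta\colon X\to X\times X$ is the diagonal embedding and $\eta\in \mathrm{CH}^s(X)$, then $\Delta_*\eta\in \mathrm{CH}^{d_X+s}(X\times X)$ induces multiplication by $\eta$. A product class acts by $(\alpha\times\beta)_*\xi=\deg(\alpha\cdot\xi)\,\beta$, where $\deg$ is understood to be zero on cycles of positive dimension. We use the projection formula $f_*(\alpha\cdot f^*\beta)=f_*\alpha\cdot\beta$ freely.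

\subsection*{Hodge structures}
A rational Hodge structure of weight $n$ is a finite-dimensional $\mathbb Q$-vector space $H$ with a decomposition $H_{\mathbb C}=\bigoplus_{p+q=n}H^{p,q}$, $\overline{H^{p,q}}=H^{q,p}$; the Hodge filtration is $F^pH=\bigoplus_{p'\ge p}H^{p',n-p'}$. Morphisms are $\mathbb Q$-linear maps that preserve the types; their kernels and images are sub-Hodge structures. The Tate twist $H(a)$ is the same space with $H(a)^{p,q}=H^{p+a,q+a}$. A polarization is a morphism $Q\colon H\otimes H\to\mathbb Q(-n)$ such that $Q(x,\mathsf C y)$ is a symmetric positive definite form on $H_{\mathbb R}$, where $\mathsf C$ acts on $H^{p,q}$ by $i^{p-q}$. Tensor products and duals of polarized Hodge structures are polarized. If $H$ is polarized and $W\subset H$ is a sub-Hodge structure, then $H=W\oplus W^\perp$ as Hodge structures, so the projector onto $W$ is a rational element of type $(0,0)$ in $\mathrm{End}(H)$. In weight $0$, a rational vector in $F^0$ has type $(0,0)$, and $Q$ is positive definite on such vectors because $\mathsf C$ fixes them.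

Cohomology has rational coefficients unless stated otherwise. The class $[w]$ of $w\in \mathrm{CH}^m(X\times Y)$ induces morphisms of Hodge structures
\[
[w]_*\colon H^a(X)\to H^{a+2(m-d_X)}(Y)(m-d_X),\qquad [w_*\xi]=[w]_*[\xi].
\]
A class $\xi$ is homologically trivial, $\xi\in \mathrm{CH}^r_{\hom}(X)$, if $[\xi]=0$. Such a class is numerically trivial, and it is killed by every correspondence into $\mathrm{CH}^0(Y)=H^0(Y)$.

\subsection*{Abel--Jacobi maps}
For a Hodge structure $H$ of odd weight $2p-1$ put $J(H)=H_{\mathbb C}/(F^pH+H)$. This is an additive functor, and $J(H(a))=J(H)$. For $H=H^{2p-1}(X)$ it is the intermediate Jacobian $J^p(X)$ tensored with $\mathbb Q$, and there is the Abel--Jacobi map $\mathrm{AJ}\colon \mathrm{CH}^p_{\hom}(X)\to J(H^{2p-1}(X))$.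

\medskip
\noindent\textbf{(AJ)} If $\xi$ is homologically trivial and $w$ is a correspondence, then $\mathrm{AJ}(w_*\xi)=[w]_*\mathrm{AJ}(\xi)$. This follows from the compatibility of Deligne--Beilinson cycle classes with pullback, product and pushforward (El Zein--Zucker; Esnault--Viehweg). On divisors, $\mathrm{AJ}\colon \mathrm{CH}^1_{\hom}(Y)\to J(H^1(Y))$ is injective.

\subsection*{Lefschetz pencils}
A pencil $\{C_t\}_{t\in\mathbb P^1}$ of hyperplane sections of a surface $S\subset\mathbb P^n$ is a Lefschetz pencil if its axis meets $S$ transversally and every member is smooth or has one ordinary double point as its only singularity. Two distinct members meet exactly in the base locus, a nonempty finite set. Let $U\subset\mathbb P^1$ be the complement of the finite set of singular members. For $t\in U$ the curve $C_t$ is connected, and $\pi_1(U,t)$ acts on $H=H^1(C_t)$ by a monodromy representation $\rho$ that preserves the lattice $H^1(C_t,\mathbb Z)$ and the nondegenerate alternating intersection form $\langle\ ,\ \rangle$.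

\medskip
\noindent\textbf{(Lef)} (\cite[Ch.~2--3]{Voisin}, \cite{SGA7}.) The group $\pi_1(U,t)$ is generated by loops $\gamma_i$ whose monodromy is a transvection $\rho(\gamma_i)=T_{\delta_i}$, where $T_\delta(x)=x\pm\langle x,\delta\rangle\delta$. The vanishing cycles $\delta_i\in H$ are conjugate up to sign under monodromy, and they span the kernel of the Gysin map $H^1(C_t)\to H^3(S)$.

\medskip
If $q(S)=0$, then $H^1(S)=0$ and, by Poincar\'e duality, $H^3(S)=0$; so the vanishing cycles span $H$.

\subsection*{Families of zero-cycles}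
In the next two statements cycles have integer coefficients, and $\sim$ denotes rational equivalence of such cycles.

\medskip
\noindent\textbf{(Count)} (\cite[Lemma 10.7]{Voisin}.) In the product $V^{(d)}\times V^{(d)}$ of symmetric powers, the set of pairs of rationally equivalent effective zero-cycles is a countable union of closed algebraic subsets.

\medskip
\noindent\textbf{(BS)} (Bloch--Srinivas \cite{BS}; \cite[Thm.~10.19]{Voisin}.) Let $Z$ be a cycle of codimension $k$ on $W\times V$ with $Z|_{\{w\}\times V}\sim0$ for all $w\in W$. Then some nonzero multiple of $Z$ is rationally equivalent to a cycle supported on $W'\times V$, with $W'\subsetneq W$ closed.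

\medskip
Finally, by the Baire category theorem an irreducible complex projective variety is not a countable union of proper closed algebraic subsets.

\section{Formal properties, and the step $\mathcal F^2$}\label{sec:formal}

\begin{lemma}\label{lem:funct}
\begin{enumerate}
\item[(a)] If $v$ is a correspondence from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^{r'}(X')$, then $v_*\mathcal F^\nu \mathrm{CH}^r(X)\subset\mathcal F^\nu \mathrm{CH}^{r'}(X')$. In particular $\mathcal F^\nu$ is preserved by pullback and pushforward along morphisms.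
\item[(b)] $\mathrm{CH}^s(X)\cdot\mathcal F^\nu \mathrm{CH}^r(X)\subset\mathcal F^\nu \mathrm{CH}^{r+s}(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\xi\in\mathcal F^\nu \mathrm{CH}^r(X)$ and let $w$ be a correspondence from $\mathrm{CH}^{r'}(X')$ to $\mathrm{CH}^k(Y)$ with $k<\nu$. Then $w\circ v$ is a correspondence from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^k(Y)$, so $w_*v_*\xi=(w\circ v)_*\xi=0$. (b) Apply (a) to $v=\Delta_*\eta$ for $\eta\in \mathrm{CH}^s(X)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(1)]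
By Lemma~\ref{lem:funct}(b), applied to each factor in turn, the product lies in $\mathcal F^{\nu_1}\cap\mathcal F^{\nu_2}=\mathcal F^{\max(\nu_1,\nu_2)}$.
\end{proof}

Membership in $\mathcal F^2$ is tested in groups of divisors, and there the Abel--Jacobi map loses nothing. This turns it into a question of Hodge theory.

\begin{lemma}\label{lem:crit}
Let $\xi\in \mathrm{CH}^r_{\hom}(X)$. Then $\xi\in\mathcal F^2\mathrm{CH}^r(X)$ if and only if $[w]_*\mathrm{AJ}(\xi)=0$ for every $Y$ and every correspondence $w$ from $\mathrm{CH}^r(X)$ to $\mathrm{CH}^1(Y)$. In particular $\xi\in\mathcal F^2\mathrm{CH}^r(X)$ if $\mathrm{AJ}(\xi)=0$.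
\end{lemma}

\begin{proof}
Correspondences into $\mathrm{CH}^0(Y)$ kill $\xi$ because $[\xi]=0$. For $w$ into $\mathrm{CH}^1(Y)$, the class $w_*\xi$ lies in $\mathrm{CH}^1_{\hom}(Y)$; by (AJ) it vanishes if and only if $\mathrm{AJ}(w_*\xi)=[w]_*\mathrm{AJ}(\xi)$ does.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(2)]
The product $\xi_1\cdot\xi_2$ is homologically trivial and equals $v_*\xi_2$ for $v=\Delta_*\xi_1$. Since $[v]=\Delta_*[\xi_1]=0$, (AJ) gives $\mathrm{AJ}(\xi_1\cdot\xi_2)=[v]_*\mathrm{AJ}(\xi_2)=0$, and Lemma~\ref{lem:crit} applies. The second assertion follows from $\mathcal F^1=\mathrm{CH}_{\mathrm{num}}$.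
\end{proof}

This argument does not reach $\mathcal F^3$, because $\mathcal F^3$ is also tested in groups $\mathrm{CH}^2(Y)$, where the cycle class and the Abel--Jacobi invariant may both be blind.

\begin{example}\label{ex:surface}
Let $S$ be a surface with $q(S)=0$. A zero-cycle of degree zero is homologically trivial, and its Abel--Jacobi invariant lies in $J(H^3(S))=0$. By Lemma~\ref{lem:crit} and \eqref{eq:ends},
\[
\mathcal F^1\mathrm{CH}^2(S)=\mathcal F^2\mathrm{CH}^2(S)=\{\text{classes of degree }0\},\qquad \mathcal F^3\mathrm{CH}^2(S)=0 .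
\]
So a difference of points $[x]-[b]$, if nonzero, has level exactly $2$. Lemma~\ref{lem:zero} will show that nonzero differences exist when $p_g(S)>0$.
\end{example}

\section{The cycle $\xi_C$}\label{sec:idea}

Let $S$ be a surface with $q(S)=0$, let $j\colon C\hookrightarrow S$ be a smooth connected curve, and let $X=S\times C$. Take $\xi\in\mathcal F^2\mathrm{CH}^2(X)$ and a divisor $D$ of degree zero on $C$. The conjecture for $(2,1)$ puts $\xi\cdot \mathrm{pr}_C^*D$ in $\mathcal F^3\mathrm{CH}^3(X)$, and then Lemma~\ref{lem:funct}(a) gives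
\[
\mathrm{pr}_{S*}(\xi\cdot \mathrm{pr}_C^*D)\in\mathcal F^3\mathrm{CH}^2(S)=0 .
\]
In words: a class in $\mathcal F^2\mathrm{CH}^2(S\times C)$, read as a correspondence from $C$ to $S$, should induce the zero map $\mathrm{Pic}^0(C)\to \mathrm{CH}_0(S)$. We look for a class in $\mathcal F^2$ that induces $j_*$ instead.

The graph $\Gamma$ induces $j_*$. Write $\Gamma=\iota_*[C]$ with $\iota=(j,\mathrm{id})\colon C\to S\times C$. For $L\in \mathrm{CH}^1(S)$ and $D\in \mathrm{CH}^1(C)$ the projection formula gives $\Gamma\cdot \mathrm{pr}_S^*L=\iota_*j^*L$ and $\Gamma\cdot \mathrm{pr}_C^*D=\iota_*D$, hence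
\begin{equation}\label{eq:graph}
\mathrm{pr}_{C*}\Gamma=[C],\qquad \mathrm{pr}_{C*}(\Gamma\cdot \mathrm{pr}_S^*L)=j^*L,\qquad \mathrm{pr}_{S*}(\Gamma\cdot \mathrm{pr}_C^*D)=j_*D .
\end{equation}
Since $H^3(S)=0$, the K\"unneth formula reads $H^4(X)=H^4(S)\otimes H^0(C)\oplus H^2(S)\otimes H^2(C)$, so $[\Gamma]=a\,[o]\otimes1+\beta\otimes[\mathrm{pt}]$. Intersecting with $S\times\{c\}$ gives $a=1$. Intersecting with $\mathrm{pr}_S^*\alpha$ for $\alpha\in H^2(S)$ gives $(\beta\cdot\alpha)=\int_Cj^*\alpha=([C]\cdot\alpha)$, so $\beta$ is the class of $C$ in $H^2(S)$: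
\begin{equation}\label{eq:class}
[\Gamma]=[o]\otimes1+[C]\otimes[\mathrm{pt}] .
\end{equation}
The graph has level $0$, as $\mathrm{pr}_{C*}\Gamma\neq0$. But we may subtract product cycles without changing the map on $\mathrm{Pic}^0(C)$: for $\deg D=0$, $L\in \mathrm{CH}^1(S)$ and $M\in \mathrm{CH}^1(C)$,
\begin{equation}\label{eq:products}
\mathrm{pr}_{S*}\bigl((o\times C)\cdot \mathrm{pr}_C^*D\bigr)=\deg(D)\,[o]=0,\qquad (L\times M)\cdot \mathrm{pr}_C^*D=L\times(M\cdot D)=0,
\end{equation}
the latter because $\mathrm{CH}^2(C)=0$.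

\begin{example}\label{ex:quartic}
Let $S\subset\mathbb P^3$ be a smooth quartic of Picard number $1$ with hyperplane class $h$, so $\mathrm{CH}^1(S)=\mathbb Q h$ and $(h\cdot h)=4$. Let $C$ be a smooth plane section, a curve of genus $3$ with class $h$. Consider
\[
\xi=\Gamma-a\,(o\times C)-h\times M,\qquad a\in\mathbb Q,\quad M\in \mathrm{CH}^1(C).
\]
All these classes induce $j_*$ on $\mathrm{Pic}^0(C)$. Two correspondences with $Y=C$ decide which of them can lie in $\mathcal F^2$. By \eqref{eq:graph},
\[
\mathrm{pr}_{C*}\xi=(1-a)[C]\in \mathrm{CH}^0(C),\qquad \mathrm{pr}_{C*}(\xi\cdot \mathrm{pr}_S^*h)=h|_C-4M\in \mathrm{CH}^1(C).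
\]
So $a=1$ and $M=\frac14h|_C$ are forced, and we arrive at
\[
\xi_C=\Gamma-o\times C-\tfrac14\,C\times h|_C ,
\]
where $C$ in the last term stands for the class $h$; this is \eqref{eq:xi} with $L_1=h$, $L_1^*=\frac14h$. Cohomology alone would not find $M$. By \eqref{eq:class}, $\xi$ is homologically trivial as soon as $a=1$ and $\deg M=1$, for instance for $M=[c]$ with $c\in C$. But if $h|_C-4[c]$ and $h|_C-4[c']$ both vanish in $\mathrm{CH}^1(C)$, then $[c]-[c']$ is torsion in $\mathrm{Pic}^0(C)$; as $C$ embeds in its Jacobian, this leaves at most countably many $c$. For all other $c$ the class $\Gamma-o\times C-h\times[c]$ has level exactly $1$.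

It remains to pass all other tests, with arbitrary $Y$ and $w$. By Lemma~\ref{lem:crit} they act on $\mathrm{AJ}(\xi_C)$ through morphisms of Hodge structures
\[
H^3(X)=(\mathbb Qh\otimes H)\oplus(T\otimes H)\longrightarrow H^1(Y)(-1),\qquad H=H^1(C),\quad T=h^\perp\subset H^2(S).
\]
The component of $\mathrm{AJ}(\xi_C)$ in the first summand is computed by the second test above, so it is zero. About the component in $J(T\otimes H)$ we need to know nothing: for a very general $C$ in a Lefschetz pencil, every morphism from $T\otimes H$ to $H^1(Y)(-1)$ vanishes (Lemma~\ref{lem:hodge}). That component is invisible to divisors, while $j_*([x]-[b])\in \mathrm{CH}^2(S)$ can be nonzero (Lemma~\ref{lem:zero}).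
\end{example}

For arbitrary Picard number there is one test for each basis vector $L_k$, namely
\[
\lambda_k\colon \mathrm{CH}^2(X)\to \mathrm{CH}^1(C),\qquad \lambda_k(\zeta)=\mathrm{pr}_{C*}(\zeta\cdot \mathrm{pr}_S^*L_k),
\]
a composition of a multiplication and a pushforward, hence a correspondence.

\begin{lemma}\label{lem:xi}
Let $q(S)=0$ and let $j\colon C\hookrightarrow S$ be a smooth connected curve. Then
\begin{enumerate}
\item[(a)] $\xi_C$ is homologically trivial;
\item[(b)] $\lambda_k(\xi_C)=0$ for all $k$;
\item[(c)] $\mathrm{pr}_{S*}(\xi_C\cdot \mathrm{pr}_C^*D)=j_*D$ for every divisor $D$ of degree zero on $C$.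
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $\deg j^*L_i=(L_i\cdot C)$, and $\sum_i(L_i\cdot L)L_i^*=L$ for every $L\in \mathrm{NS}(S)_{\mathbb Q}$. Hence $\sum_i[L_i^*]\otimes[j^*L_i]=\sum_i(L_i\cdot C)[L_i^*]\otimes[\mathrm{pt}]=[C]\otimes[\mathrm{pt}]$, and \eqref{eq:class} gives $[\xi_C]=0$.

(b) By \eqref{eq:graph}, $\lambda_k(\Gamma)=j^*L_k$. Next, $\lambda_k(o\times C)=0$ because $o\cdot L_k\in \mathrm{CH}^3(S)=0$, and $\lambda_k(L_i^*\times j^*L_i)=(L_i^*\cdot L_k)\,j^*L_i=\delta_{ik}\,j^*L_i$. The total is $j^*L_k-0-j^*L_k=0$.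

(c) This is \eqref{eq:graph} together with \eqref{eq:products}.
\end{proof}

The cycle $\xi_C$ comes from a class on $S\times S$ that does not depend on $C$. Let $\Delta_S\subset S\times S$ be the diagonal and put
\begin{equation}\label{eq:P}
P=\Delta_S-o\times S-S\times o-\sum_iL_i^*\times L_i\ \in \mathrm{CH}^2(S\times S).
\end{equation}
The pullback $(\mathrm{id}_S\times j)^*$ sends $\Delta_S$ to $\Gamma$, $o\times S$ to $o\times C$, $S\times o$ to $S\times j^*[o]=0$, and $L_i^*\times L_i$ to $L_i^*\times j^*L_i$. Thus $\xi_C=(\mathrm{id}_S\times j)^*P$. The proof of Theorem~\ref{thm:C} will show that $P=0$ when $\mathrm{CH}_0(S)=\mathbb Q$.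

\section{Hodge structures invisible to divisors}\label{sec:hodge}

Let $S$ and $\{C_t\}$ be as in Theorem~\ref{thm:A}, and let $T=\mathrm{NS}(S)_{\mathbb Q}^\perp\subset H^2(S)$. Since the intersection form is nondegenerate on $\mathrm{NS}(S)_{\mathbb Q}$, we have $H^2(S)=\mathrm{NS}(S)_{\mathbb Q}\oplus T$ as Hodge structures. The space $T$ is orthogonal to the hyperplane class, so it lies in the primitive cohomology and is polarized, up to sign, by the intersection form. By the Lefschetz $(1,1)$ theorem, every rational class of type $(1,1)$ lies in $\mathrm{NS}(S)_{\mathbb Q}$; so $T$ contains no nonzero such class.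

\begin{lemma}\label{lem:hodge}
For all but countably many $t\in U$ the following holds: for every $Y$, every morphism of Hodge structures $\varphi\colon T\otimes H^1(C_t)\to H^1(Y)(-1)$ is zero.
\end{lemma}

The target has only the types $(2,1)$ and $(1,2)$, so $\varphi$ kills the $(3,0)$-part $T^{2,0}\otimes H^{1,0}$ of the source. This alone does not force $\varphi=0$: for elliptic curves $E_1,E_2$, the weight-two structure $H^1(E_1)\otimes H^1(E_2)$ has a nonzero $(2,0)$-part, and yet $a\otimes a'\otimes c\mapsto\langle a,c\rangle a'$ is a nonzero morphism from $\bigl(H^1(E_1)\otimes H^1(E_2)\bigr)\otimes H^1(E_1)$ to $H^1(E_2)(-1)$. Such a contraction expresses a relation between the two tensor factors. In our situation $T$ is constant while $H^1(C_t)$ moves with large monodromy, and this excludes any relation for very general $t$. The proof shows that sub-Hodge structures are stable under a finite-index subgroup of the monodromy group, that this subgroup still acts irreducibly on $H^1(C_t)$, and that $\ker\varphi$ therefore has the form $T'\otimes H^1(C_t)$.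

\begin{proof}
\emph{Step 1: the exceptional set.} The spaces $\mathrm{End}(T\otimes H^1(C_t))$, $t\in U$, form a local system $\mathbb E$ of polarized Hodge structures of weight $0$. The polarization is flat, the subspaces $F^0$ vary holomorphically, and there is a flat lattice, given by the endomorphisms of $T_{\mathbb Z}\otimes H^1(C_t,\mathbb Z)$, where $T_{\mathbb Z}$ is the intersection of $T$ with the image of $H^2(S,\mathbb Z)$. Let $p\colon\tilde U\to U$ be the universal cover, $G$ its group of deck transformations, and $E$ the $\mathbb Q$-vector space of flat sections of $p^*\mathbb E$. Evaluation at a point $\tilde t$ over $t$ identifies $E$ with $\mathrm{End}(T\otimes H^1(C_t))$ and $G$ with $\pi_1(U,t)$, acting by conjugation with $1\otimes\rho(g)$.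

For $e\in E$ let $\tilde U_e\subset\tilde U$ be the set of points where $e$ lies in $F^0$. It is a closed analytic subset of a connected Riemann surface, so it is either $\tilde U$ or countable. Let $B\subset U$ be the union of the sets $p(\tilde U_e)$ over all $e$ with $\tilde U_e\ne\tilde U$. Since $E$ is countable, so is $B$. The set $A=\{e\in E:\tilde U_e=\tilde U\}$ is a $\mathbb Q$-subspace, and it is $G$-stable because $\tilde U_{ge}=g\tilde U_e$. Its elements have type $(0,0)$ everywhere, so the polarization is positive definite on $A$. The group $G$ preserves this form and a lattice in $A$, so it permutes a finite spanning set of lattice vectors of bounded length, and it acts on $A$ through a finite quotient. Let $G'\subset G$ be the kernel of this action and $N$ its index; then $g^N\in G'$ for all $g\in G$.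

Fix $t\in U\setminus B$ and $\tilde t$ over $t$, put $H=H^1(C_t)$, and let $W\subset T\otimes H$ be a sub-Hodge structure. The projector $e$ onto $W$ along $W^\perp$ has type $(0,0)$ at $\tilde t$, so $\tilde t\in\tilde U_e$. As $t\notin B$, we get $e\in A$. So $e$ commutes with $1\otimes\rho(g)$ for $g\in G'$, and its image $W$ is $G'$-stable. If $H=0$ there is nothing to prove; assume $H\neq0$.

\emph{Step 2: $H_{\mathbb C}$ is an irreducible $G'$-module.} Let $R\subset H_{\mathbb C}$ be a nonzero $G'$-stable subspace, and let $\Sigma$ be the set of all vectors $\pm\rho(g)\delta_i$. For $\delta=\pm\rho(g)\delta_i$ we have $T_\delta=\rho(g\gamma_ig^{-1})$, because $\rho(g)$ preserves the form, so $T_\delta^N\in\rho(G')$. Since $\langle\delta,\delta\rangle=0$, we have $T_\delta^N(x)=x\pm N\langle x,\delta\rangle\delta$. If $\langle v,\delta\rangle\ne0$ for some $v\in R$, then $T_\delta^N(v)-v$ is a nonzero multiple of $\delta$ in $R$. So each $\delta\in\Sigma$ lies in $R$ or is orthogonal to $R$. In the first case $T_\delta(v)=v\pm\langle v,\delta\rangle\delta\in R$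 for $v\in R$, and in the second $T_\delta(v)=v$. By (Lef) the $T_{\delta_i}$ generate $\rho(G)$, so $R$ is stable under all of $G$. Here we use $q(S)=0$: the set $\Sigma$ spans $H$. As the form is nondegenerate and $R\neq0$, some $\delta\in\Sigma$ is not orthogonal to $R$, hence lies in $R$. The vanishing cycles are conjugate up to sign, so $\Sigma\subset R$ and $R=H_{\mathbb C}$.

\emph{Step 3: conclusion.} By Step 2 and Burnside's theorem, $\rho(G')$ spans $\mathrm{End}(H_{\mathbb C})$ over $\mathbb C$, hence $\mathrm{End}(H)$ over $\mathbb Q$. So $W=\ker\varphi$, a sub-Hodge structure, is stable under $1\otimes\mathrm{End}(H)$. Let $T'=\{\tau\in T:\tau\otimes H\subset W\}$. If $\sum_l\tau_l\otimes h_l\in W$ with $(h_l)$ a basis of $H$, the endomorphism of $H$ sending $h_l$ to a given $h$ and the other basis vectors to $0$ shows $\tau_l\otimes h\in W$. Hence $W=T'\otimes H$. Moreover $T'$ is a sub-Hodge structure of $T$: it is the image of the sub-Hodge structure $W\otimes H$ under the morphism $\mathrm{id}\otimes\langle\ ,\ \rangle\colon T\otimes H\otimes H\to T(-1)$.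

Write $T=T'\oplus T''$ as Hodge structures. Then $\varphi$ is injective on $T''\otimes H$, and the target has no part of type $(3,0)$, so $(T'')^{2,0}\otimes H^{1,0}=0$. As $H^{1,0}\ne0$, we get $(T'')^{2,0}=0$, and $(T'')^{0,2}=0$ by conjugation. So $T''$ consists of rational classes of type $(1,1)$ in $T$, which gives $T''=0$. Thus $W=T\otimes H$ and $\varphi=0$.
\end{proof}

\section{Zero-cycles detected by holomorphic forms}\label{sec:zero}

Our Chow groups have rational coefficients, while (Count) and (BS) concern integral cycles, and the multiple that kills a cycle in a family might depend on the member of the family. The next lemma removes this difficulty for the families we need.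

\begin{lemma}\label{lem:family}
Let $f_1,\dots,f_s,g_1,\dots,g_s\colon W\to V$ be morphisms. Put $z(w)=\sum_l[f_l(w)]-\sum_l[g_l(w)]$ for $w\in W$, and $\mathcal Z=\sum_l\Gamma_{f_l}-\sum_l\Gamma_{g_l}$ on $W\times V$.
\begin{enumerate}
\item[(a)] The set $\{w\in W: z(w)=0 \text{ in } \mathrm{CH}_0(V)\}$ is a countable union of closed algebraic subsets.
\item[(b)] If this set is all of $W$, then the class of $\mathcal Z$ in $\mathrm{CH}^{d_V}(W\times V)$ is represented by a cycle supported on $W'\times V$ with $W'\subsetneq W$ closed.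
\end{enumerate}
\end{lemma}

\begin{proof}
The class $z(w)$ vanishes with rational coefficients if and only if $Nz(w)\sim0$ for some integer $N\ge1$. For fixed $N$, the set of such $w$ is the preimage of the set in (Count) under the morphism $w\mapsto\bigl(N\sum_lf_l(w),N\sum_lg_l(w)\bigr)$ from $W$ to $V^{(Ns)}\times V^{(Ns)}$; it is a countable union of closed subsets $Z_{N,i}$. This proves (a). If the $Z_{N,i}$ cover $W$, then one of them equals $W$ by Baire's theorem, so a single $N$ satisfies $Nz(w)\sim0$ for all $w$. A graph $\Gamma_f$ meets $\{w\}\times V$ transversally in the point $f(w)$, so $N\mathcal Z|_{\{w\}\times V}=Nz(w)\sim0$, and (BS) applied to $N\mathcal Z$ gives (b).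
\end{proof}

Let $S$, $\{C_t\}$ and $b$ be as in Theorem~\ref{thm:A}. Let $E$ be an elliptic curve with origin $o_E$, let $m\ge1$, and put $V=S\times E^{m-1}$, a variety of dimension $m+1$. Theorem~\ref{thm:A} needs only $m=1$, where $V=S$; the elliptic factors serve Theorem~\ref{thm:B}. For $x\in S$ and $p=(p_1,\dots,p_{m-1})\in E^{m-1}$ let
\[
z(x,p)=([x]-[b])\times([p_1]-[o_E])\times\cdots\times([p_{m-1}]-[o_E])\in \mathrm{CH}_0(V).
\]

\begin{lemma}\label{lem:zero}
For all but countably many $t\in U$ there are $x\in C_t$ and $p\in E^{m-1}$ with $z(x,p)\ne0$ in $\mathrm{CH}_0(V)$.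
\end{lemma}

\begin{proof}
Number the $m$ factors of $V$ by $0,\dots,m-1$. For a subset $I\subset\{0,\dots,m-1\}$ let $f_I\colon V\to V$ replace the coordinates with index in $I$ by the base point ($b$ or $o_E$) and keep the others. Expanding the product gives $z(v)=\sum_I(-1)^{|I|}[f_I(v)]$, with $2^{m-1}$ terms of each sign. So Lemma~\ref{lem:family} applies with $W=V$ and $\mathcal Z=\sum_I(-1)^{|I|}\Gamma_{f_I}$, and the vanishing set of $z$ is a countable union of closed algebraic subsets $Z_i\subset V$.

\emph{Claim: $Z_i\ne V$ for all $i$.} We let $\mathcal Z$ act from the second factor to the first, $\mathcal Z^*\alpha=\mathrm{pr}_{1*}([\mathcal Z]\cup \mathrm{pr}_2^*\alpha)$; this is an endomorphism of the Hodge structure $H^{m+1}(V)$. A graph $\Gamma_f$ acts as $f^*$, so $\mathcal Z^*=\sum_I(-1)^{|I|}f_I^*$. Since $p_g(S)>0$, there is a nonzero holomorphic $(m+1)$-form $\Omega$ on $V$, the exterior product of a $2$-form on $S$ and $1$-forms on the factors $E$. For $I\ne\emptyset$ the differential of $f_I$ has rank less than $m+1$ everywhere, so $f_I^*\Omega=0$;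 and $f_\emptyset=\mathrm{id}$. Thus $\mathcal Z^*\Omega=\Omega\neq0$ in $H^{m+1,0}(V)$.

Suppose some $Z_i$ equals $V$. By Lemma~\ref{lem:family}(b), $\mathcal Z$ is a rational combination of irreducible subvarieties $Z\subset V\times V$ whose projections $V_Z=\mathrm{pr}_1(Z)$ have codimension $c\ge1$ in $V$. Let $\tilde V_Z\to V_Z$ be a resolution of singularities and $\tau\colon\tilde V_Z\to V$ the induced map. It is an isomorphism over a dense open subset of $V_Z$, and $Z$ surjects onto $V_Z$; so the strict transform $\tilde Z\subset\tilde V_Z\times V$ maps birationally onto $Z$, and $Z=(\tau\times\mathrm{id})_*\tilde Z$. By the projection formula, $Z^*\alpha=\tau_*(\tilde Z^*\alpha)$. The Gysin map $\tau_*$ raises Hodge types by $(c,c)$, so its image has only types $(k,l)$ with $k,l\ge1$. Hence the image of $\mathcal Z^*$ has no component of type $(m+1,0)$, which contradicts $\mathcal Z^*\Omega=\Omega$. The claim follows.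

Now let $t\in U$ be such that $z$ vanishes on all of $C_t\times E^{m-1}$. This variety is irreducible of dimension $m$, so by Baire's theorem it is contained in one $Z_i$. By the claim, the irreducible components of $Z_i$ have dimension at most $m$; so $C_t\times E^{m-1}$ is one of them. The sets $Z_i$ have countably many components altogether, and different $t$ give different curves $C_t$. So there are only countably many such $t$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $t\in U$ lie outside the countable exceptional sets of Lemma~\ref{lem:hodge} and Lemma~\ref{lem:zero} with $m=1$. Put $C=C_t$, $X=S\times C$, $H=H^1(C)$ and $\xi=\xi_C$. By Lemma~\ref{lem:xi}(a), $\xi$ is homologically trivial, so $\mathrm{AJ}(\xi)\in J(H^3(X))$ is defined.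

\emph{The invariant $\mathrm{AJ}(\xi)$ lies in $J(T\otimes H)$.} Since $H^1(S)=H^3(S)=0$, the K\"unneth formula gives
\[
H^3(X)=H^2(S)\otimes H=\bigoplus_i\bigl(\mathbb Q L_i^*\otimes H\bigr)\oplus(T\otimes H),
\]
and $\mathbb QL_i^*\otimes H\cong H(-1)$. Accordingly $\mathrm{AJ}(\xi)=\sum_iL_i^*\otimes u_i+v$ with $u_i\in J(H)$ and $v\in J(T\otimes H)$. On cohomology, $\lambda_k$ acts by $\alpha\otimes\beta\mapsto(\alpha\cdot L_k)\beta$. This map kills $T\otimes H$ and the summands with $i\neq k$, and it is the identification with $H(-1)$ on the $k$-th summand. By (AJ) and Lemma~\ref{lem:xi}(b), $u_k=\mathrm{AJ}(\lambda_k(\xi))=0$. So $\mathrm{AJ}(\xi)=v$.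

\emph{The class $\xi$ lies in $\mathcal F^2\mathrm{CH}^2(X)$.} A correspondence from $\mathrm{CH}^2(X)$ to $\mathrm{CH}^1(Y)$ is a class $w\in \mathrm{CH}^2(X\times Y)$, and $[w]_*\colon H^3(X)\to H^1(Y)(-1)$ is a morphism of Hodge structures. By Lemma~\ref{lem:hodge} it vanishes on $T\otimes H$, so $[w]_*\mathrm{AJ}(\xi)=[w]_*v=0$. Lemma~\ref{lem:crit} gives $\xi\in\mathcal F^2\mathrm{CH}^2(X)$.

\emph{The product.} By Lemma~\ref{lem:zero} with $m=1$ there is $x\in C$ with $[x]-[b]\neq0$ in $\mathrm{CH}_0(S)$. As $b\in C$, we can form $D=[x]-[b]\in \mathrm{Pic}^0(C)$. The divisor $\mathrm{pr}_C^*D$ is homologically, hence numerically, trivial, so it lies in $\mathcal F^1\mathrm{CH}^1(X)$ by \eqref{eq:ends}. The map $\mathrm{pr}_{S*}$ is a correspondence from $\mathrm{CH}^3(X)$ to $\mathrm{CH}^2(S)$, given by the graph of $\mathrm{pr}_S$ in $\mathrm{CH}^2(X\times S)$, and by Lemma~\ref{lem:xi}(c)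
\[
\mathrm{pr}_{S*}(\xi\cdot \mathrm{pr}_C^*D)=j_*D=[x]-[b]\ne0 .
\]
Since $2<3$, the product $\xi\cdot \mathrm{pr}_C^*D$ does not lie in $\mathcal F^3\mathrm{CH}^3(X)$. \qed

\begin{remark}\label{rem:hyp}
The hypothesis $p_g(S)>0$ enters only through the form $\Omega$ in Lemma~\ref{lem:zero}. For a surface as in Theorem~\ref{thm:C}, such as $\mathbb P^2$, we have $P=0$ and hence $\xi_C=0$. The hypothesis $q(S)=0$ gives $\mathrm{Pic}(S)_{\mathbb Q}=\mathrm{NS}(S)_{\mathbb Q}$, the short K\"unneth decompositions of $H^3(X)$ and $H^4(X)$, and the fact that the vanishing cycles span $H$. If $q(S)>0$ and $C$ is a hyperplane section, then $[\Gamma]$ has a component in $H^3(S)\otimes H^1(C)$ that induces $j^*\colon H^1(S)\to H^1(C)$; this map is injective by the Lefschetz hyperplane theorem, so subtracting classes $o\times C$ and $L\times M$ no longer makes $\Gamma$ homologically trivial. The exclusion of countably many $t$ is used twice, in Lemmas~\ref{lem:hodge} and~\ref{lem:zero}.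
\end{remark}

\section{Higher levels and codimensions}\label{sec:B}

Iterating \eqref{eq:conj} would place a product $\xi\cdot D_1\cdots D_m$ as in Theorem~\ref{thm:B}(4) in $\mathcal F^{m+2}$. Each further elliptic factor raises by one both this predicted level and the codimension of the group in which the product is detected, so the gap of one step persists.

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(4)]
Choose $t\in U$ outside the exceptional sets of Lemma~\ref{lem:hodge} and of Lemma~\ref{lem:zero} for the given $m$. Put $C=C_t$, and take $x\in C$ and $p\in E^{m-1}$ with $z(x,p)\neq0$. Let $X_m=S\times C\times E^{m-1}$, and let $\xi$ be the pullback of $\xi_C$. The proof that $\xi_C\in\mathcal F^2\mathrm{CH}^2(S\times C)$ in Section~\ref{sec:A} used only Lemma~\ref{lem:hodge}, so it applies to this $t$, and $\xi\in\mathcal F^2\mathrm{CH}^2(X_m)$ by Lemma~\ref{lem:funct}(a). Let $D_1$ be the pullback of $D=[x]-[b]\in \mathrm{Pic}^0(C)$, and for $1\le i\le m-1$ let $D_{i+1}$ be the pullback of $[p_i]-[o_E]$ from the $i$-th factor $E$. All $D_i$ are homologically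 trivial, so they lie in $\mathcal F^1\mathrm{CH}^1(X_m)$. We have
\[
\xi\cdot D_1\cdots D_m=(\xi_C\cdot \mathrm{pr}_C^*D)\times([p_1]-[o_E])\times\cdots\times([p_{m-1}]-[o_E])\in \mathrm{CH}^{m+2}(X_m).
\]
By Lemma~\ref{lem:xi}(c), pushforward along the projection $X_m\to V=S\times E^{m-1}$ sends this class to $z(x,p)\ne0$ in $\mathrm{CH}_0(V)=\mathrm{CH}^{m+1}(V)$. As $m+1<m+2$, the product is not in $\mathcal F^{m+2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(3)]
The case $m=1$ of (4) is a failure of \eqref{eq:conj} for $(\nu_1,r_1,\nu_2,r_2)=(2,2,1,1)$. For $m=2$, part (2) gives $D_1\cdot D_2\in\mathcal F^2\mathrm{CH}^2(X_2)$, while $\xi\cdot(D_1\cdot D_2)\notin\mathcal F^4\mathrm{CH}^4(X_2)$; this is a failure for $(2,2,2,2)$.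

To raise the codimensions, suppose that $\xi_i\in\mathcal F^{\nu_i}\mathrm{CH}^{s_i}(X)$, $i=1,2$, have $\xi_1\cdot\xi_2\notin\mathcal F^{\nu_1+\nu_2}$. For $a_1,a_2\ge0$ let $X'=X\times\mathbb P^{a_1}\times\mathbb P^{a_2}$ and
\[
\xi_1'=\xi_1\times \mathrm{pt}\times\mathbb P^{a_2}\in \mathrm{CH}^{s_1+a_1}(X'),\qquad \xi_2'=\xi_2\times\mathbb P^{a_1}\times \mathrm{pt}\in \mathrm{CH}^{s_2+a_2}(X').
\]
Each $\xi_i'$ is the product of $\mathrm{pr}_X^*\xi_i$ with another class, so $\xi_i'\in\mathcal F^{\nu_i}$ by Lemma~\ref{lem:funct}. The product $\xi_1'\cdot\xi_2'=(\xi_1\cdot\xi_2)\times \mathrm{pt}\times \mathrm{pt}$ pushes forward to $\xi_1\cdot\xi_2$ on $X$; by Lemma~\ref{lem:funct}(a) it is not in $\mathcal F^{\nu_1+\nu_2}$. Varying $a_1,a_2$ gives all the stated pairs $(r_1,r_2)$. Outside these ranges $r_i<\nu_i$ for some $i$, so one factor in \eqref{eq:conj} is zero by \eqref{eq:ends} and the inclusion holds. Finally, the product in Theorem~\ref{thm:A} lies in $\mathcal F^2$ by (1) but not in $\mathcal F^3$, so the exponent in (1) is optimal for $(2,1)$.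
\end{proof}

\begin{remark}
Regrouping the case $m=2$ as $(\xi\cdot D_1)\cdot D_2$ gives no information on the pair $(3,1)$, because $\xi\cdot D_1\notin\mathcal F^3$: restricting it to $S\times C\times\{o_E\}$ and pushing forward to $S$ gives $[x]-[b]$, which is nonzero since $z(x,p)\neq0$.
\end{remark}

\section{Surfaces with trivial zero-cycles}\label{sec:C}

Let $S$ be a surface with $q(S)=0$ and $\mathrm{CH}_0(S)=\mathbb Q$, with $o$, $L_i$, $L_i^*$ as before and $P$ as in \eqref{eq:P}. If the diagonal of $S$ is a sum of product cycles, then every cycle on $S\times C$ can be rebuilt from its images in the Chow groups of $C$, which live in codimension at most $1$. So we first prove that the diagonal has this form.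

\begin{lemma}\label{lem:diag}
We have $P=0$; that is, $\Delta_S=o\times S+S\times o+\sum_iL_i^*\times L_i$ in $\mathrm{CH}^2(S\times S)$.
\end{lemma}

\begin{proof}
For every $x\in S$ we have $[x]-[o]=0$ in $\mathrm{CH}_0(S)$. Lemma~\ref{lem:family}(b), applied to the identity of $S$ and the constant map with value $o$, shows that $\Delta_S-S\times o$ is represented by a cycle supported on $W'\times S$ with $W'\subsetneq S$ closed. The classes $o\times S$ and $L_i^*\times L_i$ are represented by cycles of the same kind. After enlarging $W'$, we find irreducible curves $V_k\subset S$ such that $P$ is a rational combination of irreducible surfaces $Z$, each contained in some $V_k\times S$.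

Let $\mu_k\colon\tilde V_k\to S$ be the normalization of $V_k$ followed by the inclusion. The map $\tilde V_k\times S\to V_k\times S$ is finite and surjective, so some component $\tilde Z$ of the preimage of $Z$ maps onto $Z$ with finite degree $e\geq1$, and $Z=\frac1e(\mu_k\times\mathrm{id})_*\tilde Z$. Thus $P$ is a sum of pushforwards of divisor classes on the smooth threefolds $\tilde V_k\times S$. Here $q(S)=0$ is used: $\mathrm{Pic}^0(S)=0$ and $\tilde V_k$ is connected, so a line bundle on $\tilde V_k\times S$ has the same restriction $L$ to all fibers $\{v\}\times S$, and by the seesaw principle it differs from $\mathrm{pr}_S^*L$ by the pullback of a line bundle on $\tilde V_k$. The pushforward of $a\times S$ with $a\in \mathrm{CH}^1(\tilde V_k)$ is $\mu_{k*}a\times S$, and that of $\tilde V_k\times L$ is $V_k\times L$. Expanding each $L$ in the basis $(L_i)$, we get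
\[
P=z\times S+\sum_iM_i\times L_i,\qquad z\in \mathrm{CH}_0(S),\quad M_i\in \mathrm{CH}^1(S).
\]
We compare the actions of the two expressions for $P$. From \eqref{eq:P}, $P_*[S]=[S]-[S]-0-0=0$, and $P_*L=L-0-0-\sum_i(L_i^*\cdot L)L_i=0$ for every $L\in \mathrm{CH}^1(S)$. From the new expression, $P_*[S]=\deg(z)[S]$ and $P_*L=\sum_i(M_i\cdot L)L_i$. So $\deg z=0$, and $z=0$ because $\mathrm{CH}_0(S)=\mathbb Q$; and $(M_i\cdot L)=0$ for all $L$, so $M_i=0$ because the intersection form on $\mathrm{CH}^1(S)=\mathrm{NS}(S)_{\mathbb Q}$ is nondegenerate.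
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The diagonal of $S\times C$ is the exterior product of $\Delta_S$ and $\Delta_C$, and the exterior product of $\alpha\times\beta$ with $\Delta_C$ acts on $\mathrm{CH}^*(S\times C)$ by $\zeta\mapsto\beta\times \mathrm{pr}_{C*}(\zeta\cdot \mathrm{pr}_S^*\alpha)$. By Lemma~\ref{lem:diag}, every $\zeta\in \mathrm{CH}^r(S\times C)$ satisfies
\begin{equation}\label{eq:star}
\zeta=S\times \mathrm{pr}_{C*}\bigl(\zeta\cdot(o\times C)\bigr)+o\times \mathrm{pr}_{C*}(\zeta)+\sum_iL_i\times \mathrm{pr}_{C*}(\zeta\cdot \mathrm{pr}_S^*L_i^*).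
\end{equation}
The classes $\mathrm{pr}_{C*}(\cdots)$ are images of $\zeta$ under correspondences into $\mathrm{CH}^r(C)$, $\mathrm{CH}^{r-2}(C)$ and $\mathrm{CH}^{r-1}(C)$, and $\mathrm{CH}^k(C)=0$ unless $k\in\{0,1\}$. If $\zeta\in\mathcal F^2\mathrm{CH}^r(S\times C)$, they all vanish, so $\zeta=0$. Hence $\mathcal F^\nu \mathrm{CH}^r(S\times C)=0$ for $\nu\ge2$.

By Theorem~\ref{thm:B}(1), the inclusion \eqref{eq:conj} holds if $\nu_1\nu_2=0$, and also if $\max(\nu_1,\nu_2)\ge2$, since then the product lies in $\mathcal F^{\max(\nu_1,\nu_2)}=0$. The case $\nu_1=\nu_2=1$ remains. If $\zeta$ is numerically trivial, then by \eqref{eq:ends} and Lemma~\ref{lem:funct}(a) the classes $\mathrm{pr}_{C*}(\cdots)$ in \eqref{eq:star} are numerically trivial on $C$. On a curve such a class is zero or a divisor class of degree zero, so it is homologically trivial. By \eqref{eq:star}, $\zeta$ is homologically trivial. Thus numerical and homological equivalence agree on $S\times C$, and Theorem~\ref{thm:B}(2) applies.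
\end{proof}

\begin{thebibliography}{9}

\bibitem{BS}
Bloch and Srinivas, Amer. J. Math. \textbf{105} (1983).

\bibitem{Nori}
\emph{Nori's Conjecture Revisited},
\texttt{https://era.library.ualberta.ca/\allowbreak items/\allowbreak 52f76c51-8cba-\allowbreak 4b86-87d2-\allowbreak f93faa1798aa/\allowbreak view/\allowbreak 4fc95848-799c-\allowbreak 48fe-b12a-\allowbreak 4689f5a018e8/\allowbreak Shtayat\_Jenan\_\allowbreak \%20201812\_PhD.pdf}

\bibitem{SGA7}
SGA 7, XVIII.

\bibitem{Voisin}
C. Voisin, \emph{Hodge Theory and Complex Algebraic Geometry II}, CUP, 2003.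

\end{thebibliography}
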